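# Power sums $\sum t^{n^k}$ and algebraic differential equations

## 1. Fourth powers, and what an algebraic differential equation is

Take the powers of an integer exponent and put them upstairs: $\sum_{n\ge0}t^{n^k}$. For which $k$ does this power series satisfy a polynomial relation between $t$, itself and finitely many of its derivatives? We begin with $k=4$, where the answer can be proved with Poisson summation and one saddle point, and then ask what changes for $k=3$.

**Definition 1.** A power series $A(t)=\sum a_nt^n$ is *ADE* (satisfies an algebraic differential equation) if there is a nonzero polynomial $Q(t,x_0,\dots,x_r)$ with $Q(t,A,A',\dots,A^{(r)})=0$.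

One may ask for coefficients of $Q$ in $\mathbb Z$ or in $\mathbb C$. We allow $\mathbb C$: a series that is not ADE over $\mathbb C$ is not ADE over $\mathbb Z$, so all negative statements below cover both readings.

For $k=1$ we have $A=\sum t^n=1/(1-t)$, and $(1-t)A-1=0$; also $A'=A^2$. So it is ADE. For $k=2$, $\sum_{n\ge 0} t^{n^2}$ is ADE by a theorem of Jacobi. On the other side, $\sum t^{2^n}$ and $\sum t^{n!}$ are known not to be ADE. The exponents $n^3$, $n^4$ lie in between.

**Proposition 1.** $\sum_{n\in\mathbb Z}t^{n^4}$ is not ADE. Hence $\sum_{n\ge0}t^{n^4}=\tfrac12\big(1+\sum_{n\in\mathbb Z}t^{n^4}\big)$ is not ADE.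

(The second sentence follows from the first: an ADE for the half-sum turns into one for the full sum by an affine substitution in $x_0$.)

We turn "satisfies an ADE" into a statement about fields. For a connected domain $V$ (in $\mathbb C$ or on the Riemann surface of $\log$), let $\mathcal M(V)$ be the field of meromorphic functions on $V$.

**Definition 2.** $\varphi\in\mathcal M(V)$ is of *finite type* if $\operatorname{trdeg}_{\mathbb C}\mathbb C(\varphi,\varphi',\varphi'',\dots)<\infty$.

For example, $e^s$ is of finite type, since the field is $\mathbb C(e^s)$; so is $s^{-1/3}$ on $\{\operatorname{Re}s>0\}$, whose derivatives all lie in $\mathbb C(s^{-1/3})$. Restriction to a connected open subset is an injective field homomorphism commuting with the derivation (identity theorem), so it does not affect finite type. If $\varphi$ is of finite type, then some nonzero $P\in\mathbb C[x_0,\dots,x_r]$ satisfies $P(\varphi,\dots,\varphi^{(r)})=0$. The converse is the case $K=\mathbb C$ of the following lemma.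

**Lemma 1.** Let $K\subset\mathcal M(V)$ be a field containing $\mathbb C$, closed under the derivation, with $\operatorname{trdeg}_{\mathbb C}K<\infty$. If $Q(\varphi,\dots,\varphi^{(r)})=0$ for some nonzero $Q\in K[x_0,\dots,x_r]$, then $\operatorname{trdeg}_{\mathbb C}K(\varphi,\varphi',\dots)<\infty$.

*Proof.* Choose $r$ minimal, and then $Q$ of minimal degree in $x_r$. This degree is at least $1$: otherwise $r$ could be lowered, or $r=0$ and $Q$ would be a nonzero element of $K$ equal to $0$. Put $S=\partial Q/\partial x_r$. This is a nonzero polynomial of smaller degree in $x_r$, so by minimality $S(\varphi,\dots,\varphi^{(r)})\ne0$. Differentiate the relation. With $Q^\partial$ denoting $Q$ with differentiated coefficients,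
$$0=Q^{\partial}(\varphi,\dots,\varphi^{(r)})+\sum_{i<r}\frac{\partial Q}{\partial x_i}(\varphi,\dots,\varphi^{(r)})\,\varphi^{(i+1)}+S(\varphi,\dots,\varphi^{(r)})\,\varphi^{(r+1)} .$$
Solving, $\varphi^{(r+1)}\in K(\varphi,\dots,\varphi^{(r)})$. So this field is closed under the derivation and contains all $\varphi^{(i)}$. Its transcendence degree over $\mathbb C$ is at most $\operatorname{trdeg}_{\mathbb C}K+r+1$. $\square$

We use two consequences.

**(F1)** *A field generated by a $K$ as in Lemma 1 together with finitely many finite-type functions and all their derivatives is closed under the derivation and has finite transcendence degree.* The transcendence degrees add up, at worst.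

**(F2)** *Suppose $A(t)$ converges for $|t|<1$ and satisfies a nonzero algebraic differential equation over a field $K\ni t$ as in Lemma 1, with $V=\{|t|<1\}$ (for instance $K=\mathbb C(t)$, if $A$ is ADE). Then $A(e^{-s})$ is of finite type on $H=\{\operatorname{Re}s>0\}$.* Indeed, by Lemma 1, $F=K(A,A',\dots)$ has finite transcendence degree, and it is closed under $d/dt$. The map $\varphi\mapsto\varphi(e^{-s})$ is an injective field homomorphism $\mathcal M(\{|t|<1\})\to\mathcal M(H)$. Since $\frac d{ds}\varphi(e^{-s})=-(t\varphi')(e^{-s})$ and $t\in F$, the image of $F$ is closed under $d/ds$. It has finite transcendence degree and contains $A(e^{-s})$.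

So to prove that a series is not ADE, we look for infinitely many algebraically independent functions in the field generated by $A(e^{-s})$ and its derivatives. We shall find them in the behavior as $s\to0^+$.

## 2. The series $\sum_{n\in\mathbb Z}t^{n^4}$

Let $k=4$. We keep writing $k$ wherever the value does not matter, since these computations will be reused. Put
$$f(s)=\sum_{n\ge1}e^{-sn^4},\qquad w=s^{-1/4},\qquad N(u)=\int_{\mathbb R}e^{-x^k+iux}\,dx .$$

**Step 1: Poisson summation, to expose what is exponentially small.** For $s>0$ the function $e^{-sx^4}$ is a Schwartz function. Poisson summation and the substitution $x=w\xi$ give $1+2f(s)=\sum_{m\in\mathbb Z}\int_{\mathbb R} e^{-sx^4+2\pi imx}dx=\sum_{m\in\mathbb Z}wN(2\pi mw)$. Since $N$ is even and $N(0)=2\Gamma(\frac54)$,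
$$y:=f+\tfrac12-\Gamma(\tfrac54)\,w=wB(w),\qquad B(w)=\sum_{m\ge1}N(\omega_mw),\quad\omega_m=2\pi m. \tag{1}$$
If the $m$-th term decays like $e^{-\text{const}\cdot m^{4/3}w^{4/3}}$, then $B$ contains infinitely many different decay rates. We need to know this decay precisely.

**Step 2: the saddle point.** For $k\ge3$ put $\varkappa=\frac k{k-1}$ and
$$\Phi(\xi)=-\xi^k+i\xi,\quad \varphi_0=\tfrac{\pi}{2(k-1)},\quad \xi_0=k^{-1/(k-1)}e^{i\varphi_0}=x_0+i\eta . \tag{2}$$
Then $\xi_0^{k-1}=i/k$, so $\Phi'(\xi_0)=0$. Moreover $x_0,\eta>0$ because $0<\varphi_0\le\pi/4$. Also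
$$\Phi(\xi_0)=-\tfrac ik\xi_0+i\xi_0=\tfrac{k-1}k\,i\xi_0=-(a+ib),\qquad a=\tfrac{k-1}k\eta>0,\quad b=-\tfrac{k-1}kx_0\neq0 .$$
We need $\xi_0$ to be the highest point of $\operatorname{Re}\Phi$ on the horizontal ray through it:
$$\operatorname{Re}\Phi(x+i\eta)<-a\ \text{ for } x\ge0,\ x\ne x_0,\qquad\text{and}\qquad \operatorname{Re}\Phi''(\xi_0)<0. \tag{3}$$

*Check of (3) for $k=4$.* Here $\xi_0=4^{-1/3}e^{i\pi/6}$, so $x_0=\sqrt3\,\eta$ and $\eta^3=\frac1{32}$. Completing the square,
$$\operatorname{Re}\Phi(x+i\eta)=-\eta-(x^4-6\eta^2x^2+\eta^4)=-\eta+8\eta^4-(x^2-3\eta^2)^2=-\tfrac34\eta-(x^2-x_0^2)^2 ,$$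
and $a=\frac34\eta$. The second derivative in $x$ at $x_0$, which is $\operatorname{Re}\Phi''(\xi_0)$, equals $-8x_0^2<0$.

**Lemma 2.** Let $k\ge3$ be such that (3) holds. For every $\Lambda_0>0$ and $j\ge0$ there is $C_j$ with
$$\int_{i\eta}^{i\eta+\infty}|\xi|^je^{\Lambda\operatorname{Re}\Phi(\xi)}|d\xi|\le C_je^{-a\Lambda}\qquad(\Lambda\ge\Lambda_0). \tag{4}$$
Put $\eta_u=u^{1/(k-1)}\eta$ and $\tau_+(u)=\int_{i\eta_u}^{i\eta_u+\infty}e^{-x^k+iux}dx$ for $u>0$. Then, as $u\to+\infty$,
$$\tau_+(u)=C_1u^\beta e^{-(a+ib)u^\varkappa}(1+o(1)),\qquad \beta=\tfrac{2-k}{2(k-1)},\quad C_1\ne0. \tag{5}$$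

*Proof.* Write $q(x)=\operatorname{Re}\Phi(x+i\eta)$, so $q\le-a$ and $q(x)\sim-x^k$ as $x\to\infty$. Since $\Lambda q\le-(\Lambda-\Lambda_0)a+\Lambda_0q$, (4) holds with $C_j=e^{\Lambda_0a}\int|\xi|^je^{\Lambda_0\operatorname{Re}\Phi}|d\xi|$.

By (3), there are a small $r\in(0,x_0)$ and $c>0$ with $q\le-a-c(x-x_0)^2$ for $|x-x_0|\le r$ and $q\le-a-c$ for $x\ge0$, $|x-x_0|\ge r$. In $\int_{i\eta}^{i\eta+\infty}e^{\Lambda\Phi}d\xi$ with $\Lambda\ge1$, the second range contributes at most $e^{-(\Lambda-1)(a+c)}\int_0^\infty e^{q}dx=O(e^{-(a+c)\Lambda})$. On the first range put $x=x_0+\Lambda^{-1/2}z$. It contributes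
$$e^{-(a+ib)\Lambda}\Lambda^{-1/2}\int_{|z|\le r\Lambda^{1/2}}\exp\big(\Lambda(\Phi(\xi_0+\Lambda^{-1/2}z)-\Phi(\xi_0))\big)dz .$$
The integrand is at most $e^{-cz^2}$ in modulus and tends to $e^{\frac12\Phi''(\xi_0)z^2}$. By dominated convergence the integral tends to $C_1=(2\pi/(-\Phi''(\xi_0)))^{1/2}\neq0$. Hence $\int_{i\eta}^{i\eta+\infty}e^{\Lambda\Phi}d\xi=C_1\Lambda^{-1/2}e^{-(a+ib)\Lambda}(1+o(1))$. Finally $x=u^{1/(k-1)}\xi$ gives $\tau_+(u)=u^{1/(k-1)}\int_{i\eta}^{i\eta+\infty}e^{u^\varkappa\Phi}d\xi$, and $\frac1{k-1}-\frac\varkappa2=\beta$. $\square$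

*Application to $N$, for $k$ even with (3).* On vertical segments of bounded height at $\pm R$ we have $\operatorname{Re}x^k\sim R^k$, so the contour $\mathbb R$ may be shifted to $\mathbb R+i\eta_u$. Since $k$ is even, $\Phi(-\bar\xi)=\overline{\Phi(\xi)}$, so the left half of the line contributes the complex conjugate of the right half. Thus $N(u)=2\operatorname{Re}\tau_+(u)$, and as $u\to\infty$
$$N(u)=2|C_1|u^\beta e^{-au^\varkappa}\big[\cos(bu^\varkappa-\arg C_1)+o(1)\big]. \tag{6}$$
Differentiating $j$ times under the integral inserts $(ix)^j$. The same shift, the substitution $x=u^{1/(k-1)}\xi$ and (4) with $\Lambda=u^\varkappa$ give, for $F=N$: for each $u_0>0$ and $j\ge0$ there is $C$ with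
$$|F^{(j)}(u)|\le C(1+u)^{C}e^{-au^\varkappa}\qquad(u\ge u_0). \tag{7}$$

**Lemma 3.** Let $F$ be smooth on $(0,\infty)$ with (7), let $\omega_m=2\pi m/q$ with $q\ge1$ fixed, let $|c_m|$ grow at most polynomially in $m$, and let $M\ge1$. Then $\sum_{m\ge M}c_mF(\omega_mw)$ and all its termwise derivatives converge absolutely and locally uniformly on $w>0$, so the sum may be differentiated termwise. With $X=w^\varkappa$, each of them is $O(w^{C'}e^{-a\omega_M^\varkappa X})$ for $w\ge1$.

*Proof.* The $i$-th derivative of the $m$-th term is $c_m\omega_m^iF^{(i)}(\omega_mw)$. For $w$ in a compact subset of $(0,\infty)$, (7) bounds it by a polynomial in $m$ times $e^{-c'm^\varkappa}$ with $c'>0$. For $w\ge1$ use $1+\omega_mw\le(1+\omega_m)w$ and, for $m\ge M$, $e^{-a\omega_m^\varkappa X}\le e^{-a\omega_M^\varkappa X}e^{-a(\omega_m^\varkappa-\omega_M^\varkappa)}$, since $X\ge1$. The remaining sum over $m$ is finite. $\square$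

**Step 3: an operator that removes terms one at a time.** The slowest term $N(\omega_1w)$ hides the others. Fortunately all terms are eigenfunctions of one operator. For $k$ even, integrating the derivative of $-e^{-x^k+iux}$ over $\mathbb R$ gives $\int(kx^{k-1}-iu)e^{-x^k+iux}dx=0$. Hence $N^{(k-1)}(u)=i^{k-1}\int x^{k-1}e^{-x^k+iux}dx=\frac{i^k}kuN(u)$. With
$$L=w^{-1}\frac{d^{k-1}}{dw^{k-1}},\qquad\lambda_m=\frac{i^k}k\omega_m^k,\qquad\text{we get}\quad L\,N(\omega_mw)=\lambda_mN(\omega_mw). \tag{8}$$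
For $k=4$, $\lambda_m=\frac14(2\pi m)^4$. By Lemma 3 we may apply $L$ termwise, so for $M\ge1$
$$B_M:=\prod_{1\le j<M}(L-\lambda_j)\,B=\sum_{m\ge M}c_{M,m}N(\omega_mw),\qquad c_{M,m}=\prod_{1\le j<M}(\lambda_m-\lambda_j).$$
Here $c_{M,M}\ne0$, and $c_{M,m}$ grows polynomially in $m$. By (6) for the term $m=M$ and Lemma 3 for the rest, along real $w\to\infty$,
$$B_M=\gamma_Mw^\beta e^{-a\omega_M^\varkappa X}\big[\cos(b\omega_M^\varkappa X-\arg C_1)+o(1)\big],\qquad\gamma_M\ne0. \tag{9}$$

**Step 4: independent decay rates.** For $k=4$ the rates in (9) are proportional to $M^{4/3}$. If they were all rationally independent, no two monomials in the $B_M$ could have the same rate. They are not: $8^{4/3}=16\cdot1^{4/3}$, so $B_8$ and $B_1^{16}$ have the same exponential rate. Restricting to primes cures this.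

**Lemma 4.** For $n\ge2$ and distinct primes $p_1,\dots,p_l$, the numbers $p_i^{1/n}$, and hence also the $p_i^{1+1/n}=p_i\,p_i^{1/n}$, are linearly independent over $\mathbb Q$.

*Proof.* Suppose $\sum r_ip_i^{1/n}=0$ with $r_i\in\mathbb Q$ and, after renumbering, $r_1\neq0$. Dividing by $p_1^{1/n}$, $r_1+\sum_{i\ge2}r_i\theta_i=0$ with $\theta_i=(p_i/p_1)^{1/n}>0$. No $\theta_i$ is rational, since the exponent of $p_i$ in $\theta_i^n=p_i/p_1$ is $1$, not a multiple of $n$. Let $\Delta\ge2$ be the degree of $\theta_i$ over $\mathbb Q$. Its conjugates are roots of $X^n-p_i/p_1$, so all have modulus $\theta_i$. Their product is rational, hence equals $\pm\theta_i^\Delta$. So $\theta_i^\Delta\in\mathbb Q$, and the minimal polynomial of $\theta_i$ is $X^\Delta-\theta_i^\Delta$. As $\Delta\ge2$, $\theta_i$ has trace $0$ over $\mathbb Q$, and so also trace $0$ from $\mathbb Q(\theta_2,\dots,\theta_l)$, where the trace is multiplied by a degree. Taking traces from that field gives $[\mathbb Q(\theta_2,\dots,\theta_l):\mathbb Q]\,r_1=0$,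 a contradiction. $\square$

**Lemma 5.** Let $V\subset H$ be a connected open set containing $(0,1)$, let $k\ge3$, and on $0<s<1$ put $w=s^{-1/k}$, $X=w^\varkappa$. Let $E\subset\mathcal M(V)$ be a field containing $\mathbb C$. Suppose that for infinitely many primes $p$ there is $B_p\in E$ with
$$B_p=\gamma_pw^\beta e^{-\rho_pX}[\Theta_p(X)+o(1)]\qquad(w\to+\infty\text{ real}),$$
where $\gamma_p\ne0$, $\beta\in\mathbb R$ does not depend on $p$, and the $\rho_p$ are real and linearly independent over $\mathbb Q$. Suppose also that either $|\Theta_p(X)|=1$ for all these $p$ and all $X$, or $\Theta_p(X)=\cos(\theta_pX-\psi_p)$ with real $\theta_p\neq0$, $\psi_p$ for all these $p$. Then $\operatorname{trdeg}_{\mathbb C}E=\infty$.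

*Proof.* Otherwise take $l>\operatorname{trdeg}_{\mathbb C}E$ of these primes. There is a nonzero $R=\sum_\nu r_\nu x^\nu\in\mathbb C[x_1,\dots,x_l]$ with $R(B_{p_1},\dots,B_{p_l})=0$. The numbers $\rho_\nu=\sum_i\nu_i\rho_{p_i}$ are pairwise distinct by linear independence. Let $\nu^*$ be the exponent with $r_{\nu^*}\ne0$ and $\rho_{\nu^*}$ minimal, and divide the relation by $w^{\beta|\nu^*|}e^{-\rho_{\nu^*}X}$. For $\nu\ne\nu^*$ the term becomes $O\big(w^{\beta(|\nu|-|\nu^*|)}e^{-(\rho_\nu-\rho_{\nu^*})X}\big)\to0$. Hence the term of $\nu^*$ tends to $0$ as well: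
$$\prod_i\Theta_{p_i}(X)^{\nu^*_i}\to0\qquad(X\to\infty). \tag{10}$$
If $|\Theta_p|=1$ this is absurd. In the cosine case let $\varepsilon>0$ be so small that $\frac2\pi\arcsin\varepsilon<\frac1{l+1}$. For each $i$ the set $\{X\in[0,Y]:|\Theta_{p_i}(X)|<\varepsilon\}$ has measure $(\frac2\pi\arcsin\varepsilon+o(1))Y$. So the union of these $l$ sets has upper density at most $\frac l{l+1}<1$, and there are arbitrarily large $X$ outside it. There the product in (10) is at least $\varepsilon^{|\nu^*|}$ in modulus (it is $1$ if $\nu^*=0$). This contradicts (10). $\square$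

**Step 5: proof of Proposition 1.** Suppose $\sum_{n\in\mathbb Z}t^{n^4}$ is ADE. At $t=e^{-s}$ it is $1+2f$, so $f$ is of finite type on $H$ by (F2) (and (F1) with $K=\mathbb C$). The field $\mathbb C(w)$ is closed under $d/ds$, because $dw/ds=-\frac14w^5$. So by (F1) the field $E=\mathbb C(w,f,f',\dots)\subset\mathcal M(H)$ has finite transcendence degree and is closed under $d/ds$, hence under $d/dw=-4w^{-5}d/ds$. By (1), $B=y/w\in E$, so $B_M\in E$ for all $M$. By (9) the $B_p$, $p$ prime, satisfy the hypotheses of Lemma 5 with $\rho_p=a(2\pi)^{4/3}p^{1+1/3}$ (Lemma 4 with $n=3$) and $\theta_p=b(2\pi p)^{4/3}\ne0$. So $\operatorname{trdeg}_{\mathbb C}E=\infty$, a contradiction. $\square$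

*Why $k=2$ escapes.* Here $N(u)=\sqrt\pi e^{-u^2/4}$, and the decay rates $\omega_m^2/4$ are proportional to $m^2$. They span a one-dimensional $\mathbb Q$-space, so the argument breaks down at Lemma 4. This is consistent with Jacobi's theorem.

## 3. From four to three: a power series covers the exponentials

The full statements are these. As agreed, ADE is over $\mathbb C$.

**Theorem 1.** $A(t)=\sum_{n\ge0}t^{n^3}$ is not ADE.

**Theorem 2.** Let $k\ge3$ and let $c:\mathbb Z\to\mathbb C$ be periodic.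

(a) If $k$ is odd and $c\not\equiv0$, then $\sum_{n\ge0}c(n)t^{n^k}$ is not ADE.

(b) If $k$ is even and $c(n)+c(-n)\not\equiv0$, then $\sum_{n\in\mathbb Z}c(n)t^{n^k}$ is not ADE.

More generally, these series satisfy no nonzero ADE with coefficients in a field $K\supset\mathbb C$ of meromorphic functions on $|t|<1$ that is closed under $d/dt$ and has $\operatorname{trdeg}_{\mathbb C}K<\infty$.

**Corollary.** For an integer $k\ge1$, $\sum_{n\ge0}t^{n^k}$ is ADE if and only if $k\in\{1,2\}$.

What happens to the proof of Section 2 when $k=3$? Put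
$$f(s)=\sum_{n\ge1}e^{-sn^3},\qquad w=s^{-1/3},\qquad y=f+\tfrac12-\Gamma(\tfrac43)w .$$
For $s>0$ the function $e^{-s|x|^3}$ is only $C^2$, but its second derivative is integrable, so Poisson summation holds with absolute convergence. With $I(\omega)=\int_0^\infty e^{-sx^3+i\omega x}dx$ it gives $1+2f=2\Gamma(\frac43)w+4\sum_{m\ge1}\operatorname{Re}I(2\pi m)$, that is,
$$y=2\sum_{m\ge1}\operatorname{Re}I(2\pi m). \tag{11}$$
For $k=4$ the two half-line integrals combined into one over $\mathbb R$, whose contour could be pushed up. Now the endpoint $0$ stays. For $\omega>0$ compare $I$ with the integral up the imaginary axis ($x=iv$):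
$$J(\omega)=\int_0^{i\infty}e^{-sx^3+i\omega x}dx=i\int_0^\infty e^{isv^3-\omega v}dv,\qquad \tau(u)=(I-J)(u)\big|_{s=1}.$$
By scaling $x=w\xi$, $I(\omega)-J(\omega)=w\,\tau(\omega w)$. The part $w\tau(\omega w)$ will turn out to be exponentially small, like $N$ before. But $2\operatorname{Re}J(\omega)=-2\int_0^\infty\sin(sv^3)e^{-\omega v}dv$ is not small. Since $|\sin(sv^3)|\le sv^3$, we may sum under the integral and get, for $s>0$,
$$y=g+\delta,\qquad g(s)=-2\int_0^\infty\frac{\sin(sv^3)}{e^{2\pi v}-1}dv,\qquad\delta=wB(w),\quad B(w)=\sum_{m\ge1}\big[\tau(\omega_mw)+\bar\tau(\omega_mw)\big], \tag{12}$$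
with $\omega_m=2\pi m$ and $\bar\tau(u)=\overline{\tau(u)}$ for $u>0$.

Here the old argument stops. Since $\int_0^\infty v^3(e^{2\pi v}-1)^{-1}dv=\Gamma(4)\zeta(4)(2\pi)^{-4}=\frac1{240}$, and $|\sin x-x|\le|x|^3/6$, we have $g(s)=-\frac s{120}+O(s^3)$. So $y/w\sim-\frac1{120}w^{-4}$, and the exponentials are invisible behind this. The removing operators do not help. We have $Lw^{-n}=n(n+1)w^{-n-3}$ for $L=w^{-1}d^2/dw^2$. So for nonzero constants $\mu_j$, $\prod_j(L^2-\mu_j)$ turns $y/w$ into something asymptotic to $\prod_j(-\mu_j)\cdot(-\frac1{120})w^{-4}$ (the expansion of $g$ may be differentiated by Lemmas 6 and 8 below). All functions produced this way have the same size, and there are no distinct decay rates to exploit.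

Could one subtract $g$? We need $E$ to contain $g$ and still have finite transcendence degree, and $g$ is not an elementary object. Expanding the sine gives a formal series whose coefficient of $s^n$, $n$ odd, has modulus $\frac2{n!}(3n)!\,\zeta(3n+1)(2\pi)^{-3n-1}$, and this series has radius of convergence $0$.

The way out is to let the hypothetical equation act on $g$. If $P(y,\dots,y^{(r)})=0$, then, $\delta$ being smaller than every power of $s$, $P(g,\dots,g^{(r)})$ is also smaller than every power of $s$. If $g$ belongs to a class of functions, closed under ring operations and $d/ds$, in which being flat at $0^+$ forces being $0$, then $P(g,\dots,g^{(r)})=0$ exactly. So $g$ is of finite type as well, and $g$ may be subtracted inside a field of finite transcendence degree. Sections 4 and 5 construct such a class.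

## 4. A class of functions in which flat means zero

Fix $k\ge3$, $d=k-1$. On the Riemann surface of $\log$ (points $s=|s|e^{i\arg s}$ with the argument remembered) let
$$D=\{0<|s|<1,\ |\arg s|<k\pi/2\},\qquad D(\sigma,\rho)=\{0<|s|\le\rho,\ |\arg s|\le\sigma\}.$$

**Definition 3.** $\mathcal G$ is the set of holomorphic $\varphi$ on $D$ for which there is a formal series $\sum\varphi_ns^n$ such that for all $\sigma<k\pi/2$ and $\rho<1$ there are $C,K$ with
$$\Big|\varphi(s)-\sum_{n<N}\varphi_ns^n\Big|\le CK^N(dN)!\,|s|^N\qquad(N\ge0,\ s\in D(\sigma,\rho)). \tag{13}$$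

For $N=0$ the sum is empty and (13) says $|\varphi|\le C$. Two examples for $k=3$, so $d=2$ and $|\arg s|<3\pi/2$. A function holomorphic on the disc $|s|<1$ is in $\mathcal G$: if $|\varphi|\le M_0$ on $|s|=\rho''$ with $\rho<\rho''<1$, then $|\varphi_n|\le M_0\rho''^{-n}$, and the remainder of order $N$ divided by $s^N$ is at most $(N+1)M_0\rho''^{-N}$ on $|s|=\rho''$, hence inside. On the other hand $e^{-s^{-1/2}}$, which is flat at $0^+$ and of the size we expect from $\delta$, is not in $\mathcal G$: for $\pi<\arg s<3\pi/2$ we have $\operatorname{Re}s^{-1/2}<0$, and the function is unbounded there. The width of the sector is what excludes it.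

**Lemma 6.** $\mathcal G$ is a ring containing $\mathbb C$ and closed under $d/ds$.

*Proof.* Constants and sums are clear. Below, fix $\sigma,\rho$ and a common $K\ge1$. Comparing (13) for $N$ and $N+1$ and letting $s\to0$ gives $|\varphi_N|\le CK^N(dN)!$.

*Products.* For $\varphi,\psi\in\mathcal G$,
$$\varphi\psi-\sum_{n<N}\sum_{j+l=n}\varphi_j\psi_ls^n=\sum_{j<N}\varphi_js^j\Big(\psi-\sum_{l<N-j}\psi_ls^l\Big)+\Big(\varphi-\sum_{j<N}\varphi_js^j\Big)\psi .$$
Since $(dj)!\,(d(N-j))!\le(dN)!$, each of the $N+1$ summands on the right is at most $CC'K^N(dN)!|s|^N$, and $N+1\le2^N$. This is (13) with $2K$ in place of $K$.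

*Derivatives.* Put $R_{N+1}=\varphi-\sum_{n\le N}\varphi_ns^n$, so that $\varphi'-\sum_{n<N}(n+1)\varphi_{n+1}s^n=R_{N+1}'$. For $s\in D(\sigma,\rho)$ and small $\varepsilon>0$, the disc of radius $\varepsilon|s|$ about $s$ lies in $D(\sigma',\rho')$ with $\sigma'=\sigma+\arcsin\varepsilon<k\pi/2$ and $\rho'=(1+\varepsilon)\rho<1$. With $C,K$ belonging to $(\sigma',\rho')$, Cauchy's estimate gives
$$|R_{N+1}'(s)|\le\varepsilon^{-1}(1+\varepsilon)^{N+1}CK^{N+1}(d(N+1))!\,|s|^N .$$
As $(d(N+1))!\le(d(N+1))^d(dN)!$, and $(d(N+1))^d$ is at most a constant times $2^N$, this is a bound of the form (13). $\square$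

**Lemma 7.** If $\varphi\in\mathcal G$ and $\varphi(s)=O(s^N)$ for all $N$ as $s\to0^+$, then $\varphi\equiv0$.

*Proof.* *First, the bounds (13) are turned into one exponential bound.* All $\varphi_n$ vanish, by induction on $n$. On $D(d\pi/2,2^{-d})$ (note $d\pi/2<k\pi/2$) we therefore have, with $0^0=1$,
$$|\varphi(s)|\le CK^N(dN)^{dN}|s|^N=C\big(dN(K|s|)^{1/d}\big)^{dN}\qquad(N\ge0).$$
Take $N=\lfloor1/(de(K|s|)^{1/d})\rfloor$. Then $dN(K|s|)^{1/d}\le e^{-1}$, so $|\varphi|\le Ce^{-dN}\le C'e^{-c|s|^{-1/d}}$ with $c=e^{-1}K^{-1/d}>0$.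

*Next, a change of variable to a half-plane.* Put $h(\zeta)=\varphi((2+\zeta)^{-d})$. For $\operatorname{Re}\zeta>-1$ we have $|2+\zeta|>1$ and $|\arg(2+\zeta)|<\pi/2$, so $h$ is holomorphic there. For $\operatorname{Re}\zeta\ge0$ we have $|2+\zeta|\ge2$, so $|h(\zeta)|\le C'e^{-c|2+\zeta|}\le C'e^{-c|\zeta|}$.

*Finally, the Laplace transform is shown to be entire and bounded.* Define
$$\mathcal H(\lambda)=\int_0^\infty h(x)e^{\lambda x}dx\ (\operatorname{Re}\lambda<c),\qquad \mathcal H_\pm(\lambda)=\int_0^{\pm i\infty}h(\zeta)e^{\lambda\zeta}d\zeta\ (\pm\operatorname{Im}\lambda>-c).$$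
If $\operatorname{Re}\lambda\le0$ and $\pm\operatorname{Im}\lambda\ge0$, then $|e^{\lambda\zeta}|\le1$ for $\zeta$ in the quadrant between $(0,\infty)$ and $\pm i(0,\infty)$. The quarter arc of radius $R$ contributes at most $\frac\pi2RC'e^{-cR}\to0$, so Cauchy's theorem gives $\mathcal H=\mathcal H_\pm$ there. The overlaps of the three domains are convex, so by the identity theorem $\mathcal H=\mathcal H_\pm$ on the overlaps of their domains. On the strip $|\operatorname{Im}\lambda|<c$ we have $\mathcal H_+=\mathcal H_-$, because both equal $\mathcal H$ on the part $\operatorname{Re}\lambda<c$. The three domains cover $\mathbb C$, so we obtain an entire function. It is bounded, since $|\mathcal H_\pm|\le C'/c$ for $\pm\operatorname{Im}\lambda\ge0$. By Liouville it is constant, and it tends to $0$ as $\lambda\to-\infty$, so it is $0$. By injectivity of the Laplace transform $h=0$ on $(0,\infty)$. Thus $\varphi=0$ on an interval, and $\varphi\equiv0$. $\square$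

**Transfer.** Let $V=\{0<|s|<1,\ |\arg s|<\pi/4\}$, a subset of both $H$ and $D$.

**Lemma 9.** Let $y$ be of finite type on $V$, $g\in\mathcal G$, and $\delta=y-g$ on $V$. Suppose $\delta^{(i)}(s)=O(s^N)$ as $s\to0^+$ for all $i,N\ge0$. Then $g$ is of finite type on $V$.

*Proof.* Let $P\in\mathbb C[x_0,\dots,x_r]$ be nonzero with $P(y,\dots,y^{(r)})=0$. The $g^{(i)}$ lie in $\mathcal G$ by Lemma 6, so they are bounded as $s\to0^+$. Substituting $y^{(i)}=g^{(i)}+\delta^{(i)}$ and expanding, each term of $P(y,\dots,y^{(r)})-P(g,\dots,g^{(r)})$ is a bounded function times some $\delta^{(i)}$. So $P(g,\dots,g^{(r)})=O(s^N)$ for all $N$. It lies in $\mathcal G$, so it vanishes identically by Lemma 7. Lemma 1 with $K=\mathbb C$ finishes the proof. $\square$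

(The number 8 is reserved for the next section, which shows that our $g$ is in $\mathcal G$.)

## 5. Integrals $\int_0^\infty(e^{\pm isv^k}-1)\kappa(v)\,dv$ continued by rotating the ray

In (12), $g=i(U_+-U_-)$, where $U_\pm=\int_0^\infty(e^{\pm isv^3}-1)\kappa\,dv$ with $\kappa(v)=1/(e^{2\pi v}-1)$. Rotating the ray of integration by an angle $\beta\in(-\frac\pi2,\frac\pi2)$ allows $\arg s$ to move by $k\beta$. This is where the sector $|\arg s|<k\pi/2$ comes from.

**Lemma 8.** Let $\kappa(v)$ be holomorphic in $\operatorname{Re}v>0$ with $|\kappa(v)|\le C_0/(e^{\mu\operatorname{Re}v}-1)$, $\mu>0$. Then $U_\pm(s)=\int_0^\infty(e^{\pm isv^k}-1)\kappa(v)\,dv$ $(s>0)$ extend to elements of $\mathcal G$.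

*Proof.* For $s>0$, $U_-(s)$ is the complex conjugate of the $U_+$ formed with $\overline{\kappa(\bar v)}$, which satisfies the same hypotheses. Also $\mathcal G$ is stable under $\varphi(s)\mapsto\overline{\varphi(\bar s)}$. So we treat $U_+$.

*Rays.* For $|\beta|<\pi/2$ let $R_\beta=e^{i\beta}(0,\infty)$. Call $\beta$ admissible for $s$ if $0\le\arg s+k\beta\le\pi$. Then on $R_\beta$, with $r=|v|$, $\operatorname{Re}(isv^k)=-|s|r^k\sin(\arg s+k\beta)\le0$. For $\operatorname{Re}x\le0$ and $N\ge1$, $|e^x-\sum_{n<N}x^n/n!|\le|x|^N/N!$. With $N=1$ the integrand on $R_\beta$ is at most $C_0|s|r^k/(e^{\mu r\cos\beta}-1)$. Hence $U^\beta(s)=\int_{R_\beta}(e^{isv^k}-1)\kappa\,dv$ converges absolutely for admissible $\beta$, and is holomorphic in the open sector $0<\arg s+k\beta<\pi$.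

*Independence of the ray.* If $\beta_1<\beta_2$ are admissible for $s$, so is every $\beta$ between them, and the same bound holds with $\cos\beta\ge\min(\cos\beta_1,\cos\beta_2)>0$. It is $O(r^{k-1})$ at $0$ and exponentially small at $\infty$, so small and large arcs contribute nothing in the limit. As $\kappa$ has no poles in $\operatorname{Re}v>0$, Cauchy's theorem gives $U^{\beta_1}(s)=U^{\beta_2}(s)$. So $U(s):=U^\beta(s)$ does not depend on the admissible $\beta$. If $-k\pi/2<\arg s<\pi+k\pi/2$, the intervals $(-\frac{\arg s}k,\frac{\pi-\arg s}k)$ and $(-\frac\pi2,\frac\pi2)$ meet. A $\beta$ in both satisfies $0<\arg s+k\beta<\pi$, also for nearby $s$, so $U$ is holomorphic there. This region contains $D$. For $s>0$, $\beta=0$ is admissible, so $U=U_+$.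

*Estimates.* For $N\ge1$ and admissible $\beta$,
$$\Big|U(s)-\sum_{1\le n<N}\tfrac{(is)^n}{n!}\int_{R_\beta}v^{kn}\kappa\,dv\Big|\le\frac{|s|^N}{N!}\int_0^\infty\frac{C_0r^{kN}dr}{e^{\mu r\cos\beta}-1}\le\frac{2C_0(kN)!}{N!\,(\mu\cos\beta)^{kN+1}}|s|^N ,$$
because $\int_0^\infty r^n(e^{\mu'r}-1)^{-1}dr=n!\,\zeta(n+1)\mu'^{-n-1}$ and $\zeta(n+1)<2$ for $n\ge1$. The coefficients do not depend on $\beta$, by Cauchy's theorem. Moreover $(kN)!/N!=\binom{kN}N(dN)!\le2^{kN}(dN)!$, since $k=d+1$. For $|\arg s|\le\sigma<k\pi/2$ take $\beta=-\arg s/k$ if $\arg s\le0$, $\beta=0$ if $0\le\arg s\le\pi$, and $\beta=(\pi-\arg s)/k$ if $\arg s\ge\pi$. These are admissible with $|\beta|\le\sigma/k<\pi/2$, so $\cos\beta$ is bounded below. This is (13) for $N\ge1$, with $\varphi_0=0$. The case $N=0$ follows from $N=1$, as $|s|<1$. $\square$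

The coefficients have growth $(dN)!$ in a sector of half-opening $k\pi/2$, and Lemma 7 used only half-opening $d\pi/2$: here $k=d+1$ is exactly what leaves room.

## 6. Cubes: proof of Theorem 1

**Step 1: decay and eigenfunction property of $\tau$.** These are the odd analogues of (6), (7) and (8). We state them for all odd $k$, since Section 7 needs them too. For $k$ odd write $i^k=\epsilon i$ with $\epsilon=\pm1$ ($\epsilon=-1$ for $k=3$), and for $u>0$
$$\tau(u)=\int_0^\infty e^{-x^k+iux}dx-\int_0^{i\infty}e^{-x^k+iux}dx .$$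
In the second integral $x=iv$ and $|e^{-x^k}|=|e^{-\epsilon iv^k}|=1$, so it converges absolutely.

**Lemma 10.** Let $k\ge3$ be odd with (3). Then $\tau$ satisfies (7), and as $u\to\infty$
$$\tau(u)=C_1u^\beta e^{-(a+ib)u^\varkappa}(1+o(1)).\tag{14}$$
With $\omega_m=2\pi m/q$ and $L,\lambda_m$ as in (8), $L\tau(\omega_mw)=\lambda_m\tau(\omega_mw)$ and $L\bar\tau(\omega_mw)=-\lambda_m\bar\tau(\omega_mw)$.

*Proof.* Cauchy's theorem on rectangles (the right side vanishes in the limit) gives $\int_0^\infty=\int_0^{i\eta_u}+\int_{i\eta_u}^{i\eta_u+\infty}$, and trivially $\int_0^{i\infty}=\int_0^{i\eta_u}+\int_{i\eta_u}^{i\infty}$. The common piece cancels: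
$$\tau(u)=\tau_+(u)-\int_{i\eta_u}^{i\infty}e^{-x^k+iux}dx,\qquad\Big|\int_{i\eta_u}^{i\infty}e^{-x^k+iux}dx\Big|\le\int_{\eta_u}^\infty e^{-uv}dv=u^{-1}e^{-\eta u^\varkappa}.$$
As $\eta>a$, (14) follows from (5). Differentiating $j$ times under the original integrals inserts $(ix)^j$, and the same contours apply. The horizontal part is bounded by (4). The vertical part is at most $\int_{\eta_u}^\infty v^je^{-uv}dv=e^{-\eta u^\varkappa}\int_0^\infty(\eta_u+t)^je^{-ut}dt$. This gives (7).

Over each of the paths $0\to\infty$ and $0\to i\infty$ we have $\int(kx^{k-1}-iu)e^{-x^k+iux}dx=1$, by integrating the derivative of $-e^{-x^k+iux}$. The difference of the two is $0$, so $\tau^{(k-1)}(u)=\frac{i^k}ku\tau(u)$, and $L\tau(\omega_mw)=\lambda_m\tau(\omega_mw)$. For $k$ odd $\lambda_m$ is purely imaginary, and $L$ has real coefficients. Conjugating gives $L\bar\tau(\omega_mw)=-\lambda_m\bar\tau(\omega_mw)$. $\square$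

*Check of (3) for $k=3$.* Here $\xi_0=3^{-1/2}e^{i\pi/4}$, $x_0=\eta$, $\eta^2=\frac16$, $a=\frac23\eta$, and
$$\operatorname{Re}\Phi(x+i\eta)=-\eta-(x^3-3\eta^2x)=-\eta+2\eta^3-(x-\eta)^2(x+2\eta)=-\tfrac23\eta-(x-\eta)^2(x+2\eta).$$
The second derivative at $x=\eta$ is $-6\eta<0$.

(For $k=3$, $\tau$ is an Airy function. Since $\operatorname{Re}x^3\ge0$ for $\frac\pi2\le\arg x\le\frac{2\pi}3$, where $|e^{iux}|\le e^{-u|x|\sin(2\pi/3)}$, the second path may be turned to $\arg x=\frac{2\pi}3$. Then $x=3^{-1/3}e^{i\pi/3}z$ and the integral $\mathrm{Ai}(\zeta)=\frac1{2\pi i}\int_{\infty e^{-i\pi/3}}^{\infty e^{i\pi/3}}e^{z^3/3-\zeta z}dz$ (DLMF 9.5.4) give $\tau(u)=2\pi3^{-1/3}e^{-i\pi/6}\mathrm{Ai}(e^{-i\pi/6}3^{-1/3}u)$. We do not need this.)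

**Step 2: $y=g+\delta$ with $g\in\mathcal G$ and $\delta$ flat.** Let $k=3$, $\omega_m=2\pi m$. By Lemma 8 with $\kappa(v)=1/(e^{2\pi v}-1)$, where $|e^{2\pi v}-1|\ge e^{2\pi\operatorname{Re}v}-1$, the function $g=i(U_+-U_-)$ of (12) extends to an element of $\mathcal G$. On $V=\{0<|s|<1,|\arg s|<\pi/4\}$ both $y$ and $g$ are holomorphic. Define $\delta=y-g$ and $B=\delta/w$ on $V$; for $0<s<1$ they are given by the series in (12). By Lemma 3 with $M=1$ (applied to $\tau$ and $\bar\tau$), $B$ may be differentiated termwise along real $w$, and each $B^{(i)}(w)=O(w^{C}e^{-a\omega_1^\varkappa w^\varkappa})$ for real $w\ge1$. Since $d/ds=-\frac13w^4\,d/dw$, each $\delta^{(i)}$ is a combination of the $B^{(j)}(w)$ with coefficients polynomial in $w$. So $\delta^{(i)}(s)=O(s^N)$ as $s\to0^+$ for all $i,N$.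

**Step 3: the field $E$.** Suppose $A$ is ADE. By (F2) $f=A(e^{-s})-1$ is of finite type. So is $y\in\mathbb C(w,f)$ by (F1), since $\mathbb C(w)$ is closed under $d/ds$. By Lemma 9, $g$ is of finite type. Hence by (F1)
$$E=\mathbb C(w,\,y^{(i)},\,g^{(j)}:i,j\ge0)\subset\mathcal M(V)$$
has finite transcendence degree. It is closed under $d/ds$, hence under $d/dw=-3w^{-4}d/ds$. So $B=(y-g)/w\in E$ and $L^jB\in E$ for all $j$.

**Step 4: infinitely many independent elements.** Here $\lambda_m=-\frac i3(2\pi m)^3$. For a prime $p$ let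
$$B_p=(L+\lambda_p)\prod_{1\le m<p}(L^2-\lambda_m^2)\,B\in E .$$
By Lemmas 3 and 10 we may compute termwise for real $w$. The terms $\tau(\omega_mw),\bar\tau(\omega_mw)$ with $m<p$ have eigenvalues $\pm\lambda_m$ and disappear. The factor $L+\lambda_p$ removes $\bar\tau(\omega_pw)$. The coefficient of $\tau(\omega_pw)$ is $2\lambda_p\prod_{m<p}(\lambda_p^2-\lambda_m^2)\ne0$. The coefficients for $m>p$ grow at most polynomially, so by Lemma 3 these terms sum to $O(w^{C}e^{-a\omega_{p+1}^\varkappa X})$. With (14), along real $w\to\infty$,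
$$B_p=\gamma_pw^\beta e^{-a\omega_p^\varkappa X}\big[e^{-ib\omega_p^\varkappa X}+o(1)\big],\qquad\gamma_p\neq0.$$
Since $\varkappa=\frac32$, the rates $a(2\pi)^{3/2}p^{3/2}$ are linearly independent over $\mathbb Q$ by Lemma 4 with $n=2$. Lemma 5 gives $\operatorname{trdeg}_{\mathbb C}E=\infty$, contradicting Step 3. This proves Theorem 1. $\blacksquare$

## 7. All exponents and periodic coefficients: proof of Theorem 2

Three things remain: condition (3) for all $k\ge3$, Poisson summation with a periodic weight, and a choice of terms whose Fourier coefficient does not vanish.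

**Step 1: condition (3) for every $k\ge3$.** Let $Q(x)=\operatorname{Re}(x+i\eta)^k$, so $\operatorname{Re}\Phi(x+i\eta)=-\eta-Q(x)$. Write $\xi=x+i\eta$ with $x=\eta\cot\varphi$, $0<\varphi\le\pi/2$, so $|\xi|=\eta/\sin\varphi$. Then $Q'(x)=k|\xi|^{k-1}\cos((k-1)\varphi)$ vanishes exactly at those $\varphi_j=\frac{\pi/2+\pi j}{k-1}$, $j\ge0$, with $\varphi_j\le\frac\pi2$. There the addition formula gives $\cos k\varphi_j=-(-1)^j\sin\varphi_j$, so
$$Q=-(-1)^j\frac{\eta^k}{\sin^{k-1}\varphi_j}.$$
At the endpoint $x=0$ we have $Q\ge-\eta^k$, and $Q\to+\infty$ as $x\to\infty$. Since $\sin$ increases on $(0,\frac\pi2]$ and $\varphi_0<\frac\pi2$, the unique minimum of $Q$ on $x\ge0$ is at $\varphi_0$, that is at $x_0$. Its value is $-\eta(\eta/\sin\varphi_0)^{k-1}=-\eta|\xi_0|^{k-1}=-\eta/k$. So the unique maximum of $\operatorname{Re}\Phi$ is $-\eta+\eta/k=-a$. Finally $\operatorname{Re}\Phi''(\xi_0)=-k(k-1)|\xi_0|^{k-2}\cos((k-2)\varphi_0)<0$, because $(k-2)\varphi_0=\frac\pi2-\varphi_0\in(0,\frac\pi2)$. This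 is (3). Hence (6), (7), (8) hold for all even $k\ge4$, and Lemma 10 for all odd $k\ge3$.

**Step 2: reduction and notation.** In (b), replace $c$ by its even part $\frac12(c(n)+c(-n))$; the series does not change. So let $c\not\equiv0$ have period $q$, with $c$ even if $k$ is even. Put
$$\hat c(m)=\frac1q\sum_{b\bmod q}c(b)e^{-2\pi ibm/q},\quad\omega_m=\frac{2\pi m}q,\quad f(s)=\sum_{n\ge1}c(n)e^{-sn^k},\quad w=s^{-1/k}.$$
At $t=e^{-s}$ the series is $c(0)+f$ in (a) and $c(0)+2f$ in (b). Suppose it satisfies a nonzero ADE over $K$. By (F2) with the field $K(t)$, $f$ is of finite type on $H$. (Plain ADE is the case $K=\mathbb C(t)$.) We derive a contradiction.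

**Step 3: Poisson summation for even $k$.** Apply Poisson summation to the Schwartz function $e^{-sx^k}$ on each progression $b+q\mathbb Z$:
$$\sum_je^{-s(b+qj)^k}=\frac1q\sum_{m\in\mathbb Z}e^{2\pi imb/q}\int_{\mathbb R}e^{-sx^k-i\omega_mx}dx=\frac1q\sum_{m\in\mathbb Z}e^{2\pi imb/q}\,wN(\omega_mw).$$
Multiply by $c(b)$ and sum over $b$. Since $\hat c$ and $N$ are even and $N(0)=2\Gamma(1+\frac1k)$,
$$y:=f+\tfrac12c(0)-\hat c(0)\Gamma(1+\tfrac1k)w=wB(w),\qquad B(w)=\sum_{m\ge1}\hat c(m)N(\omega_mw).$$
Put $g=0$ and $\delta=y$ in this case.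

**Step 4: Poisson summation for odd $k$.** The function on the half-line now jumps at $0$, so we need pointwise convergence of Fourier series. For $s>0$ let $G(x)=e^{-sx^k}$ for $x>0$, $G(0)=\frac12$, $G(x)=0$ for $x<0$. It is integrable, of bounded variation, and its value at each point is the mean of its one-sided limits. For each $b$ the periodization $\sum_jG(b+q(x+j))$ converges uniformly on $[0,1]$, has variation there at most that of $G$ on $\mathbb R$, and inherits the mean-value normalization. The Dirichlet–Jordan theorem at $x=0$ gives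
$$\sum_jG(b+qj)=\lim_{M\to\infty}\frac1q\sum_{|m|\le M}\int_{\mathbb R} G(x)e^{-2\pi im(x-b)/q}dx .$$
Multiply by $c(b)$ and sum over $b\bmod q$. With $I(\omega)=\int_0^\infty e^{-sx^k+i\omega x}dx$,
$$\tfrac12c(0)+f=\hat c(0)\Gamma(1+\tfrac1k)w+\lim_{M\to\infty}\sum_{m=1}^M\big[\hat c(m)I(\omega_m)+\hat c(-m)I(-\omega_m)\big]. \tag{15}$$
For $\omega>0$ we have $I(-\omega)=\overline{I(\omega)}$ and $I(\omega)=J(\omega)+w\tau(\omega w)$, where $J(\omega)=\int_0^{i\infty}e^{-sx^k+i\omega x}dx=i\int_0^\infty e^{-\epsilon isv^k-\omega v}dv$.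

To sum the $J$-part, write $e^{\mp\epsilon isv^k}=1+(e^{\mp\epsilon isv^k}-1)$ in $J$ and $\bar J$. The "$1$" parts contribute $i\sum_{m\le M}(\hat c(m)-\hat c(-m))/\omega_m$. The numerator is periodic in $m$ with sum $0$ over a period, so this converges, by Dirichlet's test, to a constant $C_*$. The rest is absolutely summable, because $|e^{\mp\epsilon isv^k}-1|\le sv^k$ and $\int_0^\infty sv^ke^{-\omega_mv}dv=s\,k!\,\omega_m^{-k-1}$. Put $\kappa_\pm(v)=\sum_{m\ge1}\hat c(\pm m)e^{-2\pi mv/q}$. This is holomorphic in $\operatorname{Re}v>0$ and bounded by $C/(e^{2\pi\operatorname{Re}v/q}-1)$. Then (15) becomes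
$$y:=f+\tfrac12c(0)-C_*-\hat c(0)\Gamma(1+\tfrac1k)w=g+\delta,$$
$$g=i\int_0^\infty(e^{-\epsilon isv^k}-1)\kappa_+(v)dv-i\int_0^\infty(e^{\epsilon isv^k}-1)\kappa_-(v)dv,$$
$$\delta=wB(w),\qquad B(w)=\sum_{m\ge1}\big[\hat c(m)\tau(\omega_mw)+\hat c(-m)\bar\tau(\omega_mw)\big],$$
where the last series converges absolutely by Lemma 3. By Lemma 8, $g\in\mathcal G$.

**Step 5: the field $E$.** In all cases $y$ and $g$ are holomorphic on $V$. Define $\delta=y-g$ and $B=\delta/w$ on $V$; for $0<s<1$ they are given by the series above. By Lemma 3 with $M=1$, $B$ may be differentiated termwise along real $w$, and all $B^{(i)}(w)$ are $O(w^Ce^{-a\omega_1^\varkappa w^\varkappa})$. Since $d/ds=-\frac1kw^{k+1}d/dw$, all $\delta^{(i)}(s)=O(s^N)$ as $s\to0^+$ for all $N$. As $y\in\mathbb C(w,f)$, and $\mathbb C(w)$ is closed under $d/ds$, $y$ is of finite type by (F1). For $k$ odd $g$ is of finite type by Lemma 9, and for $k$ even $g=0$. So $E=\mathbb C(w,y^{(i)},g^{(j)}:i,j\ge0)\subset\mathcal M(V)$ has finite transcendence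 degree. It is closed under $d/ds$ and $d/dw=-kw^{-k-1}d/ds$, and it contains all $L^jB$.

**Step 6: primes in a progression.** We need terms $m$ with $\hat c(m)\ne0$ that are a fixed multiple of a prime. Since $c\not\equiv0$, pick $a_0\in\{1,\dots,q\}$ with $\hat c(a_0)\ne0$, and let $e=\gcd(a_0,q)$. As $a_0/e$ and $q/e$ are coprime, Dirichlet's theorem gives infinitely many primes $p\equiv a_0/e\pmod{q/e}$. Put $m_p=ep\equiv a_0\pmod q$, so $\hat c(m_p)=\hat c(a_0)\ne0$. Define elements of $E$ by
$$B_p=\prod_{1\le m<m_p}(L-\lambda_m)\,B\quad(k\text{ even}),\qquad B_p=(L+\lambda_{m_p})\prod_{1\le m<m_p}(L^2-\lambda_m^2)\,B\quad(k\text{ odd}).$$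
Apply (8), respectively Lemma 10, termwise on real $w$. All terms with $m<m_p$ disappear, and so does $\bar\tau(\omega_{m_p}w)$ if $k$ is odd. The coefficient of $N(\omega_{m_p}w)$, respectively $\tau(\omega_{m_p}w)$, is
$$\hat c(a_0)\prod_{m<m_p}(\lambda_{m_p}-\lambda_m)\ne0,\qquad\text{respectively}\qquad 2\lambda_{m_p}\hat c(a_0)\prod_{m<m_p}(\lambda_{m_p}^2-\lambda_m^2)\ne0 .$$
The coefficients for $m>m_p$ grow at most polynomially, so by Lemma 3 those terms sum to $O(w^Ce^{-a\omega_{m_p+1}^\varkappa X})$ for real $w\ge1$. By (6) and (14), along real $w\to\infty$,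
$$B_p=\gamma_pw^\beta e^{-a\omega_{m_p}^\varkappa X}\big[\Theta_p(X)+o(1)\big],\qquad\gamma_p\ne0,$$
with $\Theta_p(X)=\cos(b\omega_{m_p}^\varkappa X-\arg C_1)$ for $k$ even, $\Theta_p(X)=e^{-ib\omega_{m_p}^\varkappa X}$ for $k$ odd, and $b\ne0$. The rates are $a\omega_{m_p}^\varkappa=a(2\pi e/q)^\varkappa\,p^{1+1/(k-1)}$, linearly independent over $\mathbb Q$ by Lemma 4 with $n=k-1\ge2$. Lemma 5 gives $\operatorname{trdeg}_{\mathbb C}E=\infty$, contradicting Step 5. This proves Theorem 2. $\blacksquare$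

**Proof of the Corollary.** For $k=1$ the series is $1/(1-t)$. For $k=2$ it is ADE by Jacobi's theorem. For odd $k\ge3$ it is not ADE by Theorem 2(a) with $c\equiv1$. For even $k\ge4$, $\sum_{n\in\mathbb Z}t^{n^k}=2\sum_{n\ge0}t^{n^k}-1$ is not ADE by Theorem 2(b) with $c\equiv1$, and so neither is $\sum_{n\ge0}t^{n^k}$. $\square$
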